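# Harmonic spinors of a generic metric in dimensions 1 and 2 modulo 8

## 1. Generic kernels of the $\text{spin}^c$ Dirac operator

**Theorem 1.** Let $M$ be a closed, connected manifold of dimension $n\ge 1$ with a fixed $\text{spin}^c$-structure with determinant line bundle $L$, and let $A$ be a fixed smooth unitary connection on $L$. For a Riemannian metric $g$ let $\mathcal D_{g,A}$ be the $\text{spin}^c$ Dirac operator, $h^0(g,A)=\dim\operatorname{Ker}\mathcal D_{g,A}$ and, for $n$ even, $h^\pm(g,A)=\dim\operatorname{Ker}\mathcal D^\pm_{g,A}$ and $\operatorname{ind}=\operatorname{Index}\mathcal D^+_{g,A}$. There is a $C^\infty$-open and dense set $\mathcal M$ of metrics on which $h^0(g,A)$ (and, for $n$ even, $h^\pm(g,A)$) is constant, with the following values.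

1. If $n\equiv 1\pmod 8$, then $h^0\in\{0,1\}$. If $n\equiv 2\pmod 8$ and $\operatorname{ind}=0$, then $h^+=h^-\in\{0,1\}$.
2. In case 1 the value is $1$ if and only if $A$ has trivial holonomy (so that the structure comes from a spin structure with trivial connection) and the mod 2 index of that spin structure (the constant parity of $h^0$, resp. $h^+$) is $1$.
3. In all other cases ($n\equiv2\pmod 8$ with $\operatorname{ind}\neq0$, or $n\not\equiv1,2\pmod 8$): $h^0=|\operatorname{ind}|$ for $n$ even and $h^0=0$ for $n$ odd.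

In plain words: fix everything topological, fix the connection $A$, and choose the metric at random. How many harmonic spinors are there? In even dimensions $h^+-h^-=\operatorname{ind}$ depends neither on $g$ nor on $A$, so $h^0\ge|\operatorname{ind}|$ always. It has been conjectured that the generic metric has $h^0=|\operatorname{ind}|$ for $n$ even and $h^0=0$ for $n$ odd. For spin manifolds of dimension $1$ or $2\pmod 8$ this cannot hold as stated: by the mod 2 index theorems of Atiyah–Singer, for a fixed spin structure the parity of $h^0(g)$ (dimension $1\pmod 8$), resp. of $h^+(g)$ (dimension $2\pmod 8$), does not change with $g$. We call this parity the *mod 2 index*; when it is $1$, the kernel can never be zero. In the paper "Generic Metrics and Connections on Spin- and Spin$^c$-Manifolds" (doi:10.1007/s002200050171) the problem is therefore put as follows: in dimensions $1,2\pmod 8$, with $\operatorname{ind}=0$ in the second case, are $h^0(g,A)$, resp. $h^+(g,A)$, constant on a generic set of metrics, with value $0$ or $1$ there?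 Here a set of metrics is *generic* if it contains a subset which is open and dense in the $C^\infty$ topology. Part 1 answers yes; part 2 says which value occurs.

We now fix the terms.

**Definition ($\text{spin}^c$-structure, spinor bundle).** Let $\mathrm{Spin}^c(n)=(\mathrm{Spin}(n)\times U(1))/\{\pm(1,1)\}$. A $\text{spin}^c$-structure for an oriented Riemannian manifold is a principal $\mathrm{Spin}^c(n)$-bundle $P$ with an equivariant map to the oriented orthonormal frame bundle $P_{SO}$. The homomorphism $[x,z]\mapsto z^2$ gives the line bundle $L$. Since $\mathrm{Spin}^c(n)\to SO(n)\times U(1)$ is a double covering, the Levi-Civita connection and $A$ induce a connection on $P$, hence one on $S=S_g=P\times_{\mathrm{Spin}^c(n)}\Sigma$, where $\Sigma$ is an irreducible complex module of the Clifford algebra, $\gamma_i^2=-1$, $\gamma_i^*=-\gamma_i$.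

A local *$\text{spin}^c$ frame* over an oriented orthonormal frame $(e_i)$ is a local section of $P$ over it. In it, sections of $S$ are $\Sigma$-valued functions, $A$ is an $i\mathbb R$-valued 1-form, and
$$\nabla_X=X+\tfrac14\sum_{j,k}\omega_{jk}(X)\gamma_j\gamma_k+\tfrac12A(X),\qquad \omega_{jk}(X)=g(\nabla_Xe_j,e_k),\qquad \mathcal D_{g,A}=\sum_i\gamma_i\nabla_{e_i}.\tag{1}$$
The sign is right: $[\gamma_j\gamma_k,\gamma_l]$ equals $2\gamma_k$ for $l=j\neq k$, $-2\gamma_j$ for $l=k\ne j$, and $0$ for $l\ne j,k$. Hence $[\nabla_X,\gamma_l]=\sum_k\omega_{lk}(X)\gamma_k=\gamma(\nabla_Xe_l)$. The Hermitian metric $\langle\cdot,\cdot\rangle$ on $S$ is linear in the first slot. Repeated indices are summed, and $\sum'$ means summation over pairwise distinct indices.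

We use these facts about the complex Clifford algebra $\mathbb Cl_n$. Let $\mathrm{vol}=\gamma_1\cdots\gamma_n$. If $n$ is even, $\mathbb Cl_n\cong\operatorname{End}\Sigma$ with $\dim\Sigma=2^{n/2}$, and $\Sigma=\Sigma^+\oplus\Sigma^-$, where $\mathrm{vol}$ acts by $\pm c$, $c\ne0$. Even elements preserve $\Sigma^\pm$ and act irreducibly on each; odd elements exchange $\Sigma^\pm$ and map onto $\operatorname{Hom}(\Sigma^+,\Sigma^-)$. If $n$ is odd, $\dim\Sigma=2^{(n-1)/2}$, $\mathrm{vol}$ is central and acts on $\Sigma$ by a nonzero scalar, and the even part of $\mathbb Cl_n$ maps isomorphically onto $\operatorname{End}\Sigma$.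

**Lemma 2.** If $A$ has trivial holonomy, the $\text{spin}^c$-structure comes from a spin structure, and $\mathcal D_{g,A}=\mathcal D_g$ is its Dirac operator. If in addition $n\equiv 1,2\pmod 8$ and a generic value as in part 1 of Theorem 1 exists, that value is the mod 2 index.

*Proof.* Trivial holonomy means that $L$ has a global parallel unit section $\sigma$. The preimage of $P_{SO}\times\{\sigma\}$ in $P$ is a principal bundle for the preimage of $SO(n)\times\{1\}$ in $\mathrm{Spin}^c(n)$, which is $\{[x,z]:z^2=1\}=\mathrm{Spin}(n)$. It is a spin structure, and in its frames $A=0$. By Atiyah–Singer the parity of $h^0$, resp. $h^+$, is the same for all $g$. A generic value in $\{0,1\}$ therefore equals it. $\square$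

The textbook analysis that we use is the following.

1. A symmetric first-order elliptic operator on a closed manifold is self-adjoint with domain $H^1$; its spectrum is real, discrete and of finite multiplicity; elliptic regularity holds.
2. The kernel of a pseudodifferential operator of order $-1$ on a closed $n$-manifold, $n\ge2$, is smooth off the diagonal and bounded by $C\,d(x,y)^{1-n}$.
3. **(UC)** (Aronszajn) A solution of $D\varphi=0$ on a connected manifold, $D$ a Dirac operator on a Dirac bundle, which vanishes on a nonempty open set vanishes identically. In particular, the zero set of a harmonic spinor $\varphi\not\equiv0$ is closed and nowhere dense.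

## 2. The circle, and flat two-tori

**The theorem for $n=1$.** Here $\mathrm{Spin}^c(1)=U(1)$, $S$ is a Hermitian line bundle with unitary connection, and $S^2\cong L$ with connections, since (1) reads $\nabla_X=X+\frac12A(X)$. The Dirac operator is $\gamma_1\nabla_{e_1}$ with $\gamma_1=\pm i$. So the harmonic spinors are the parallel sections of $S$. A change of metric rescales $e_1$ and does not change them. Hence every metric lies in $\mathcal M$, $h^0\in\{0,1\}$, and $h^0=1$ if and only if the holonomy $e^{i\alpha}$ of $S$ is $1$. The holonomy of $A$ is $e^{2i\alpha}$. If $h^0=1$, then $A$ has trivial holonomy, and by Lemma 2 the mod 2 index is $1$. Conversely, if $A$ has trivial holonomy and the mod 2 index is $1$, then $h^0$ is odd, so it is $1$. This proves Theorem 1 for $n=1$. Note the case $e^{i\alpha}=-1$: the connection $A$ has trivial holonomy, but $h^0=0$. So both conditions in part 2 are needed.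

**A flat torus.** Let $M=\mathbb R^2/\mathbb Z^2$, $P=M\times\mathrm{Spin}^c(2)$ over the frame $(\partial_1,\partial_2)$, and $A=2i(a_1dx_1+a_2dx_2)$ with real constants $a_j$. Then $D=\gamma_j(\partial_j+ia_j)$, and on $e^{2\pi i\,k\cdot x}u$ with $k\in\mathbb Z^2$ it acts as $i\gamma(2\pi k+a)$. Since $\gamma(v)^2=-|v|^2$, the kernel is zero unless $a\in2\pi\mathbb Z^2$, and then $h^+=h^-=1$. The holonomy of $A$ is trivial exactly for $a\in\pi\mathbb Z^2$. In that case a parallel section of $L$ is $e^{-2ia\cdot x}$, and the spin structure of Lemma 2 is the trivial double covering of $M$ exactly when $e^{-ia\cdot x}$ is single valued, i.e. $a\in2\pi\mathbb Z^2$. So of the four classes $a\in\pi\mathbb Z^2/2\pi\mathbb Z^2$ just one has mod 2 index $1$. For flat $A$ with nontrivial holonomy the flat metric has no harmonic spinors, as part 2 predicts for the generic metric.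

## 3. All Dirac operators on one bundle

To compare kernels for different metrics we move all the operators to one Hilbert space.

For metrics $g,g'$ let $b$ be the positive $g$-symmetric endomorphism of $TM$ with $g'(bX,bY)=g(X,Y)$. If $g'=g(H\cdot,\cdot)$, then $b=H^{-1/2}$. It maps $g$-orthonormal frames to $g'$-orthonormal frames; this is how a $\text{spin}^c$-structure for $g$ becomes one for $g'$. (Passing through a third metric gives an isomorphic structure: replace the intermediate metric by a path of metrics to obtain a homotopy of frame bundle maps, and lift it.) One gets a fiberwise unitary isomorphism $\beta:S_g\to S_{g'}$ with $\beta(\gamma(X)\varphi)=\gamma'(bX)\beta\varphi$. Write $dv_{g'}=\rho\,dv_g$ and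
$$D_{g'}:=\rho^{1/2}\beta^{-1}\mathcal D_{g',A}\,\beta\rho^{-1/2}\quad\text{on }S_g .$$
The map $\varphi\mapsto\beta\rho^{-1/2}\varphi$ is unitary from $L^2(S_g,dv_g)$ to $L^2(S_{g'},dv_{g'})$. So $D_{g'}$ is elliptic and symmetric in $L^2(g)$, and its kernel is isomorphic to $\operatorname{Ker}\mathcal D_{g',A}$, respecting chirality.

**Lemma 3.** Let $e'_i=be_i=b_{ij}e_j$, $c'_{ijk}=g'([e'_i,e'_j],e'_k)$ and $c_{ijk}=g([e_i,e_j],e_k)$. Then
$$D_{g'}=\gamma_i\big(e'_i+\tfrac12A(e'_i)+\tfrac12\operatorname{div}_ge'_i\big)+\tfrac18{\sum}'c'_{ijk}\gamma_i\gamma_j\gamma_k,\tag{2}$$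
$$c'_{ijk}=\big[b_{ia}e_a(b_{jd})-b_{ja}e_a(b_{id})+b_{ia}b_{jl}c_{ald}\big](b^{-1})_{dk}.\tag{3}$$

*Proof.* Put $\omega_{ijk}=g'(\nabla'_{e'_i}e'_j,e'_k)$, which is skew in $j,k$. By (1), $\beta^{-1}\mathcal D_{g',A}\beta=\gamma_i(e'_i+\frac12A(e'_i))+\frac14\omega_{ijk}\gamma_i\gamma_j\gamma_k$. The terms with $j=k$ vanish. For $i=j\ne k$ we have $\gamma_i\gamma_i\gamma_k=-\gamma_k$, which gives $-\frac14\omega_{iik}\gamma_k=\frac14\omega_{iki}\gamma_k=\frac14\operatorname{div}_{g'}(e'_k)\gamma_k$. For $i=k\neq j$ we have $\gamma_i\gamma_j\gamma_i=\gamma_j$, which gives $\frac14\omega_{iji}\gamma_j=\frac14\operatorname{div}_{g'}(e'_j)\gamma_j$. Together: $\frac12\operatorname{div}_{g'}(e'_j)\gamma_j$. For distinct indices, $c'_{ijk}=\omega_{ijk}-\omega_{jik}$ because $\nabla'$ is torsion free, and exchanging the names $i,j$ in the second term gives $\sum'c'_{ijk}\gamma_i\gamma_j\gamma_k=2\sum'\omega_{ijk}\gamma_i\gamma_j\gamma_k$. So the distinct terms are $\frac18\sum'c'_{ijk}\gamma_i\gamma_j\gamma_k$. Finally $\operatorname{div}_{g'}X=\operatorname{div}_gX+X\log\rho$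 and $\rho^{1/2}X\rho^{-1/2}=X-\frac12X\log\rho$, so conjugation turns $X+\frac12\operatorname{div}_{g'}X$ into $X+\frac12\operatorname{div}_gX$. This is (2). For (3), $[b_{ia}e_a,b_{jd}e_d]=\big(b_{ia}e_a(b_{jd})-b_{ja}e_a(b_{id})+b_{ia}b_{jl}c_{ald}\big)e_d$ and $e_d=(b^{-1})_{dk}e'_k$. $\square$

In (2) derivatives of $b$ enter through $\operatorname{div}_g e'_i$ and through the totally skew part of $c'$. This split governs the whole proof.

## 4. Metrics with the smallest kernel

Let $k:=\min_gh^0(g,A)$ and $\mathcal M:=\{g:h^0(g,A)=k\}$.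

**Proposition 4.** $\mathcal M$ is open and dense. For $n$ even, $h^\pm$ is constant on $\mathcal M$.

**Step 1: openness, from semicontinuity.** By (2) and (3), $D_{g'}\to D_g$ in $B(H^1,L^2)$ as $g'\to g$ in $C^1$. On $H^1\cap(\operatorname{Ker}D_g)^\perp$ we have $\|D_g\varphi\|_{L^2}\ge c\|\varphi\|_{H^1}$ with $c>0$. So $\|D_{g'}\varphi\|_{L^2}\ge\frac c2\|\varphi\|_{H^1}$ there for $g'$ near $g$. This subspace of $H^1$ has codimension $h^0(g,A)$ and meets $\operatorname{Ker}D_{g'}$ only in $0$. Hence $h^0(g',A)\le h^0(g,A)$ for $g'$ near $g$, and $\mathcal M$ is open.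

**Step 2: density, by joining any metric analytically to one in $\mathcal M$.** Let $g$ be any metric, $g_1\in\mathcal M$, $g_1=g(H\cdot,\cdot)$, $g_s=(1-s)g+sg_1$ and $D_s=D_{g_s}$ on $S_g$. Then $b_s=(1-s+sH)^{-1/2}$. In the Banach algebra $C^m(\operatorname{End}TM)$ an element is invertible as soon as it is pointwise invertible, so the spectrum of $1-s+sH$ is the union of the pointwise spectra; for $s\in[0,1]$ it is a compact set of positive numbers. By the holomorphic functional calculus $b_s$ and $b_s^{-1}$ are real-analytic in $s$ (on a neighborhood of $[0,1]$) with values in $C^m$, for every $m$. By (2), (3), $s\mapsto D_s\in B(H^1,L^2)$ is real-analytic.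

Fix $s_0\in[0,1]$ and $r>0$ such that $0$ is the only possible eigenvalue of $D_{s_0}$ in $[-r,r]$. For $s$ near $s_0$ the operator $z-D_s:H^1\to L^2$ is invertible on the compact circle $|z|=r$, and
$$\Pi_s=\frac1{2\pi i}\oint_{|z|=r}(z-D_s)^{-1}dz$$
is the spectral projection to $(-r,r)$, analytic in $s$ with values in $B(L^2,H^1)$. When $\|\Pi_s-\Pi_{s_0}\|<1$ in $B(L^2)$, the map $\Pi_{s_0}:\operatorname{ran}\Pi_s\to\operatorname{ran}\Pi_{s_0}$ is injective ($\Pi_{s_0}v=0$ gives $v=(\Pi_s-\Pi_{s_0})v$), and so is $\Pi_s:\operatorname{ran}\Pi_{s_0}\to\operatorname{ran}\Pi_s$. The spaces are finite dimensional, so both maps are isomorphisms. Consider the analytic family of matrices $M(s)=\Pi_{s_0}D_s\Pi_s|_{\operatorname{ran}\Pi_{s_0}}$. Since $D_s$ preserves $\operatorname{ran}\Pi_s\supset\operatorname{Ker}D_s$, we have $M(s)v=0$ if and only if $D_s\Pi_sv=0$, so $\dim\operatorname{Ker}M(s)=\dim\operatorname{Ker}D_s$.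

The rank of an analytic matrix family on an interval is constant off a discrete set: take a minor of largest size which is not identically zero. So $s_0$ has a neighborhood in $[0,1]$ on which $h^0(g_s,A)$ is a constant $m(s_0)$, except possibly at $s_0$. For $s_1\ne s_0$ in this neighborhood, $m(s_1)=m(s_0)$. So $m$ is locally constant, hence constant on $[0,1]$, and by compactness $h^0(g_s,A)=m$ for all but finitely many $s$. Step 1 at $s=1$ gives $m\le k$; minimality gives $m\ge k$. Thus $g_s\in\mathcal M$ for all small $s>0$, and $g_s\to g$ in $C^\infty$.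

**Step 3: chirality.** For $n$ even, $h^++h^-=h^0$ and $h^+-h^-=\operatorname{ind}$, so $h^\pm=\frac12(h^0\pm\operatorname{ind})$ is constant on $\mathcal M$. $\square$

It remains to compute $k$. The gain is that at $g\in\mathcal M$ *no* small deformation can lower the dimension of the kernel, and this gives equations for harmonic spinors.

## 5. First and second variation along kernel paths

Fix $g$ and a smooth $g$-symmetric endomorphism field $B$. For small $|t|$ put
$$b_t=1+tB,\qquad g_t(X,Y)=g(b_t^{-1}X,b_t^{-1}Y),\qquad D_t=D_{g_t},\qquad D=D_0=\mathcal D_{g,A}.$$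
Then $g_t(b_tX,b_tY)=g(X,Y)$, as in Section 3. Off $\operatorname{supp}B$ all identifications are the identity.

**Lemma 5.** $D_t=D+tP+t^2Q+O(t^3)$ with $P,Q$ symmetric and
$$P=\gamma_i\big(B_{ij}(e_j+\tfrac12A(e_j))+\tfrac12\operatorname{div}_g(B_{ij}e_j)\big)+O(|c||B|),\qquad Q=-\tfrac14{\sum}'e_i(B_{ja})B_{ak}\gamma_i\gamma_j\gamma_k+O(|c||B|^2).\tag{4}$$
The error terms are of order zero as operators, and for $n=2$ they are absent.

*Proof.* In (2) the terms with $e_i^t=e_i+tB_{ij}e_j$ are linear in $t$; they give $\gamma_i(\dots)$ in $P$ and nothing in $Q$. In $\frac18\sum'c^t_{ijk}\gamma_i\gamma_j\gamma_k$ any part of $c^t_{ijk}$ which is symmetric in two of its indices cancels, because $\gamma_i\gamma_j\gamma_k$ is totally skew for distinct indices. Insert $b=1+tB$, $b^{-1}=1-tB+\dots$ in (3). At order $t$ the terms with derivatives of $B$ are $e_i(B_{jk})-e_j(B_{ik})$, symmetric in $jk$, resp. in $ik$; they cancel. At order $t^2$ there are $B_{ia}e_a(B_{jk})-B_{ja}e_a(B_{ik})$, which cancel in the same way, and $-e_i(B_{jd})B_{dk}+e_j(B_{id})B_{dk}$.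 Exchanging the names $i,j$ in the last term shows that the two together contribute $-2\sum'e_i(B_{jd})B_{dk}\gamma_i\gamma_j\gamma_k$; multiply by $\frac18$. The terms with $c_{ald}$ give the errors. For $n=2$ the sum $\sum'$ is empty. Every $D_t$ is symmetric, so the coefficients $P,Q$ are. $\square$

**Lemma 6 (kernel paths).** Let $g\in\mathcal M$ and let $\Pi$ be the $L^2$-projection to $\operatorname{Ker}D$. For small $|t|$ we have $g_t\in\mathcal M$, and there are linear bijections $\operatorname{Ker}D\to\operatorname{Ker}D_t$, $\varphi\mapsto\varphi_t$, respecting chirality and analytic in $t$ with values in $C^0$, with $\Pi\varphi_t=\varphi$. If $\varphi_t=\varphi+t\varphi'+t^2\varphi''+\cdots$ and $D^{-1}$ is the partial inverse of $D$ (zero on $\operatorname{Ker}D$), then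
$$\varphi'=-D^{-1}P\varphi,\quad \varphi''=-D^{-1}(Q\varphi+P\varphi'),\quad \Pi P\varphi=0,\quad \Pi(Q\varphi-PD^{-1}P\varphi)=0.\tag{5}$$

*Proof.* Choose $r>0$ such that $0$ is the only possible eigenvalue of $D$ in $[-r,r]$ and fix $s>n/2$. The map $t\mapsto D_t\in B(H^{s+1},H^s)$ is analytic, and $z-D:H^{s+1}\to H^s$ is invertible on $|z|=r$ by regularity. So for small $|t|$ the spectral projection $\Pi_t=\frac1{2\pi i}\oint(z-D_t)^{-1}dz$ of $D_t$ to $(-r,r)$ is analytic in $t$ with values in $B(H^s)$. By the argument of Section 4 its rank is $k$, and its range contains $\operatorname{Ker}D_t$, whose dimension is at least $k$ by minimality. Hence $\operatorname{ran}\Pi_t=\operatorname{Ker}D_t$ and $g_t\in\mathcal M$. The map $\Pi\Pi_t|_{\operatorname{Ker}D}$ is close to the identity of $\operatorname{Ker}D$, so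
$$\varphi_t=\Pi_t\big(\Pi\Pi_t|_{\operatorname{Ker}D}\big)^{-1}\varphi$$
is defined, lies in $\operatorname{Ker}D_t$, satisfies $\Pi\varphi_t=\varphi$ and depends analytically on $t$ in $H^s\subset C^0$. It is injective in $\varphi$, hence bijective. For $n$ even $D_t$ is odd, so $\Pi_t$ commutes with the grading and chirality is respected. From $\Pi\varphi_t=\varphi$ we get $\Pi\varphi'=\Pi\varphi''=0$. Expanding $D_t\varphi_t=0$ gives $D\varphi'+P\varphi=0$ and $D\varphi''+P\varphi'+Q\varphi=0$. Apply $\Pi$ and $D^{-1}$. $\square$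

We call $\varphi_t$ the *kernel path* of $\varphi$ for $B$.

## 6. What the first order gives: surfaces, and a flat three-torus

The obvious plan is to use $\Pi P\varphi=0$ for all $B$. For surfaces it succeeds.

**Proposition 7.** Let $n=2$ and $g\in\mathcal M$. For $\varphi\in\operatorname{Ker}D^+$, $\psi\in\operatorname{Ker}D^-$,
$$T_{ij}(\varphi,\psi):=\langle\gamma_i\nabla_j\varphi,\psi\rangle-\langle\gamma_i\varphi,\nabla_j\psi\rangle\quad\text{satisfies}\quad T_{ij}+T_{ji}=0.\tag{6}$$
If $h^+,h^-\ge1$, then $h^+=h^-=1$. Consequently parts 1 and 3 of Theorem 1 hold for $n=2$.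

**Step 1: derive (6) from the first variation.** By (5), $\int\langle P\varphi,\psi\rangle=0$ for every $B$. Let $B$ be supported in a frame domain and write $\partial_j=e_j+\frac12A(e_j)$. Since $A$ is imaginary, $e_j\langle\gamma_i\varphi,\psi\rangle=\langle\gamma_i\partial_j\varphi,\psi\rangle+\langle\gamma_i\varphi,\partial_j\psi\rangle$. By (4), without error terms, and integration by parts of the divergence term,
$$0=\int B_{ij}\langle\gamma_i\partial_j\varphi,\psi\rangle-\tfrac12\int B_{ij}\,e_j\langle\gamma_i\varphi,\psi\rangle=\tfrac12\int B_{ij}\big(\langle\gamma_i\partial_j\varphi,\psi\rangle-\langle\gamma_i\varphi,\partial_j\psi\rangle\big).$$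
Here $\partial_j$ may be replaced by $\nabla_j=\partial_j+\frac12\omega_{12}(e_j)\gamma_1\gamma_2$: the extra terms are $\frac12\omega_{12}(e_j)\big(\langle\gamma_i\gamma_1\gamma_2\varphi,\psi\rangle+\langle\gamma_1\gamma_2\gamma_i\varphi,\psi\rangle\big)=0$, because $(\gamma_1\gamma_2)^*=-\gamma_1\gamma_2$ and $\gamma_1\gamma_2$ anticommutes with $\gamma_i$. As $B$ is an arbitrary real symmetric tensor supported in the frame domain, (6) follows.

**Step 2: use that $S^\pm$ are line bundles.** Let $0\neq\varphi_1,\varphi_2\in\operatorname{Ker}D^+$ and $0\ne\psi\in\operatorname{Ker}D^-$. Where $\varphi_1\ne0$ we have $\varphi_2=f\varphi_1$ with $f$ smooth, and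
$$T_{ij}(\varphi_2,\psi)-fT_{ij}(\varphi_1,\psi)=(e_jf)\,\langle\gamma_i\varphi_1,\psi\rangle .$$
By (6) the symmetric product of the complex covectors $df$ and $\langle\gamma(\cdot)\varphi_1,\psi\rangle$ vanishes. The second is nonzero where $\varphi_1$ and $\psi$ are nonzero (a dense open set by (UC)), because $\gamma_i\varphi_1$ spans the line $S^-$ there. A symmetric product of nonzero covectors is nonzero, because a polynomial ring has no zero divisors. So $df=0$ there, $f$ is constant on a nonempty open set, and $\varphi_2\in\mathbb C\varphi_1$ by (UC). Thus $h^+=1$. For $0\ne\varphi\in\operatorname{Ker}D^+$ and $\psi_2=f\psi_1$ with $0\ne\psi_1,\psi_2\in\operatorname{Ker}D^-$,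
$$T_{ij}(\varphi,\psi_2)-\bar fT_{ij}(\varphi,\psi_1)=-\overline{e_jf}\,\langle\gamma_i\varphi,\psi_1\rangle,$$
and the same argument gives $h^-=1$.

**Step 3: conclude.** Either $h^+h^-=0$ and $h^0=|\operatorname{ind}|$, or $h^\pm=1$ and $\operatorname{ind}=0$. $\square$

For $n\ge3$ the first-order equation cannot be enough, and a flat torus shows why. Let $M=\mathbb R^3/2\pi\mathbb Z^3$ with the flat metric, the trivial structure $P=M\times\mathrm{Spin}^c(3)$ and $A=0$. Then $D=\gamma_i\partial_i$, and its kernel consists of the constant spinors: it has dimension $2$. Here $c=0$, so by (4) $P\varphi=\frac12\partial_j(B_{ij})\gamma_i\varphi$ for constant $\varphi$, and $\int\langle P\varphi,\psi\rangle=0$ for *every* $B$ and all constant $\varphi,\psi$. The first-order equation holds in full. No argument based on it alone can prove $\varphi=0$ at a minimal metric, since it would apply to this metric too.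

But $k=0$ here, and the second order sees it. Let
$$B=\cos x_3\,\sigma-\sin x_3\,\tau,\qquad \sigma=E_{11}-E_{22},\quad \tau=E_{12}+E_{21}.$$
It depends on $x_3$ only and has no entries with index $3$, so it is divergence free. Since $\sigma^2=\tau^2=E_{11}+E_{22}$ and $\tau\sigma=-\sigma\tau$, we get $B^2=E_{11}+E_{22}$ and
$$\partial_3B\,B=(-\sin x_3\,\sigma-\cos x_3\,\tau)(\cos x_3\,\sigma-\sin x_3\,\tau)=\sigma\tau=E_{12}-E_{21}.$$
Let $|t|<1$. On the $12$-plane $b_t^{-1}=(1-tB)/(1-t^2)$. By (3), for $j,k\in\{1,2\}$, $c^t_{3jk}=-c^t_{j3k}=\frac{t}{1-t^2}\big(\partial_3B-t\,\partial_3B\,B\big)_{jk}$, and $c^t_{12 3}=0$. The symmetric part $\partial_3B$ cancels, and $\operatorname{div}e_i^t=\partial_jb_{ij}=0$. So (2) gives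
$$D_t=\gamma_ie^t_i-\frac{t^2}{4(1-t^2)}\big(\gamma_3\gamma_1\gamma_2-\gamma_3\gamma_2\gamma_1\big)=\gamma_ie_i^t-\frac{t^2}{2(1-t^2)}\gamma_1\gamma_2\gamma_3 .$$
For $n=3$, $\gamma_1\gamma_2\gamma_3$ is a scalar $\epsilon=\pm1$. So the constant spinors are eigenspinors of $D_t$ with eigenvalue $-\epsilon t^2/(2(1-t^2))$. For small $t$ the eigenvalues of $D_t$ near $0$ have total multiplicity $2$, so these are all of them, and $\operatorname{Ker}D_t=0$ for small $t\neq0$.

What worked? The field $B$ is *divergence free*, so $P$ does no harm, and it *rotates* in the $12$-plane along $x_3$, so that $\partial_3B\,B$ has a skew part and $Q$ becomes a multiple of $\gamma_1\gamma_2\gamma_3$. On a general manifold there are no parallel spinors and $D^{-1}$ enters in (5). The plan is to place such a field in a tiny ball of radius $\delta$. Scaling then tells which terms matter. There $Q$ has size $\delta^{-1}$, so $\int\langle Q\varphi,\psi\rangle$ has size $\delta^{n-1}$. Without the divergence condition $P\varphi$ would be of size $\delta^{-1}$,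 $D^{-1}P\varphi$ of size $1$, and the bound for $\int\langle D^{-1}P\varphi,P\psi\rangle$ would be of the same size $\delta^{n-1}$. With it, $P\varphi=O(1)$ and this term drops to $O(\delta^{n+1})$.

From now on until the end of Section 10, $n\ge3$ unless stated otherwise.

## 7. The Green kernel near the diagonal

We will observe at a point $q$ the effect of a perturbation placed at $p$. The messenger is the kernel of $D^{-1}$, a pseudodifferential operator of order $-1$:
$$(D^{-1}\xi)(x)=\int G(x,y)\xi(y)\,dv(y),\qquad G(x,y)^*=G(y,x),\qquad |G(x,y)|\le C\,d(x,y)^{1-n},$$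
with $G$ smooth off the diagonal.

Let $x$ be normal coordinates at $p$, with a radially parallel orthonormal frame $(e_i)$ and a radially parallel $\text{spin}^c$ frame. The Christoffel symbols are $O(|x|)$, so integrating the parallel transport equation along rays gives $e_i=\partial_i+O(|x|^2)$; also $dv=(1+O(|x|^2))\,dx$. The radial field is $\sum x_i\partial_i=\sum x_ie_i$, because the velocity of a geodesic is parallel. In this gauge the connection forms $\omega_{jk}$ and $A$ vanish on it. A smooth 1-form $a$ with $\sum x_ia_i(x)=0$, $a_i=a(e_i)$, has $a_i(0)=0$: differentiate at $0$. Hence $\omega_{jk}(e_i)$, $c_{ijk}$, $\operatorname{div}e_i$ and $A(e_i)$ are all $O(|x|)$, and by (2) with $b=1$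
$$D=\gamma_i\partial_i+O(|x|^2)\partial+O(|x|).$$

**Lemma 8.** With $\omega$ the volume of $S^{n-1}$ and in these frames,
$$G(\exp_px,p)=G_0(x)+E(x),\quad G_0(x)=-\frac{\gamma(x)}{\omega|x|^n},\quad E=O(|x|^{3-n})\ (n\ge4),\quad E=O(1+|\log|x||)\ (n=3).\tag{7}$$

**Step 1: $G_0$ solves the equation to leading order.** Off $0$, $\gamma_i\partial_i(\gamma(x)|x|^{-n})=-n|x|^{-n}-n\gamma(x)\gamma(x)|x|^{-n-2}=0$. Let $\chi_0$ be a cutoff equal to $1$ near $p$, $s\in S_p$, $u=\chi_0G_0s$, and let $w$ be the pointwise value of $Du$ off $p$. Then $|w|\le C\big(|x|^2|x|^{-n}+|x||x|^{1-n}\big)=O(|x|^{2-n})$ near $p$. For smooth $\xi$, integration by parts outside the ball $|x|<\varepsilon$, with $\nu=x/|x|$, gives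
$$\int_{|x|\ge\varepsilon}\langle u,D\xi\rangle=\int_{|x|\ge\varepsilon}\langle w,\xi\rangle+\int_{|x|=\varepsilon}\langle\gamma(\nu)u,\xi\rangle .$$
Now $\gamma(\nu)G_0s=-\gamma(x)\gamma(x)s/(\omega\varepsilon^{n+1})=s/(\omega\varepsilon^{n-1})$, and the sphere has area $\omega\varepsilon^{n-1}(1+O(\varepsilon))$. So the boundary term tends to $\langle s,\xi(p)\rangle$, and $Du=\delta_ps+w$ weakly.

**Step 2: an equation for the difference.** We have $\int\langle G(\cdot,p)s,D\xi\rangle=\langle s,(D^{-1}D\xi)(p)\rangle=\langle s,\xi(p)-(\Pi\xi)(p)\rangle$, i.e. $DG(\cdot,p)s=\delta_ps-\Pi(\cdot,p)s$ weakly, where $\Pi(x,y)$ is the smooth kernel of $\Pi$. Hence $v=G(\cdot,p)s-u\in L^1$ satisfies $Dv=w'$ weakly, $w'=-w-\Pi(\cdot,p)s=O(d(\cdot,p)^{2-n})$. Pair $v$ with $\xi=DD^{-1}\xi+\Pi\xi$ and use Fubini: $\int\langle v,\xi\rangle=\int\langle w',D^{-1}\xi\rangle+\int\langle v,\Pi\xi\rangle=\int\langle D^{-1}w'+\Pi v,\xi\rangle$. So $v=D^{-1}w'+\Pi v$, with $\Pi v$ smooth.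

**Step 3: estimate $D^{-1}w'$.** Let $d=d(x,p)$. We must bound $\int d(x,z)^{1-n}d(z,p)^{2-n}dz$. The part $d(x,z)<d/2$ is at most $Cd^{2-n}\int_0^{d/2}d\varrho=O(d^{3-n})$. The part $d(z,p)<d/2$ is at most $Cd^{1-n}\int_0^{d/2}\varrho\,d\varrho=O(d^{3-n})$. On the rest $d(z,p)\le d(x,z)+d\le3d(x,z)$, so the integrand is at most $C\,d(z,p)^{3-2n}$ and the integral at most $C+C\int_{d/2}^{C}\varrho^{2-n}d\varrho$. This is $O(d^{3-n})$ for $n\ge4$ and $O(1+|\log d|)$ for $n=3$. The bounds hold almost everywhere, hence everywhere off $p$, because $v$ is continuous there. $\square$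

In particular, for fixed $y\neq0$, $r^{n-1}G(\exp_p(ry),p)\to-\gamma(y)/(\omega|y|^n)$ as $r\to0$, in radially parallel frames.

## 8. A divergence-free rotating bump

Now we build a compactly supported version of the torus field. Let $0\ne\chi\in C_c^\infty(\mathbb R^n,\mathbb R)$ be supported in the unit ball, $m=e_1+ie_2$, $\partial_m=\partial_1+i\partial_2$, $F=\chi e^{i\lambda x_3}$, and
$$B^\lambda_{ij}=\operatorname{Re}\big[(m_i\partial_3-\delta_{i3}\partial_m)(m_j\partial_3-\delta_{j3}\partial_m)F\big].\tag{8}$$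
It is real, symmetric and compactly supported. It is divergence free, since $\partial_j(m_j\partial_3-\delta_{j3}\partial_m)=\partial_m\partial_3-\partial_3\partial_m=0$. Put
$$T^\lambda_{ijk}=\int\partial_iB^\lambda_{ja}B^\lambda_{ak}\,dx,\qquad \eta_\lambda=-\tfrac14{\sum}'T^\lambda_{ijk}\gamma_i\gamma_j\gamma_k .$$

**Lemma 9.** $\lambda^{-5}\eta_\lambda\to\kappa\,\gamma_1\gamma_2\gamma_3$ as $\lambda\to\infty$, with $\kappa=-\frac12\int\chi^2\neq0$.

*Proof.* Let $\vartheta=\lambda x_3$. Each $\partial_3$ that falls on the exponential gives a factor $\lambda$, while $\partial_m$ falls only on $\chi$. With $\sigma=E_{11}-E_{22}$, $\tau=E_{12}+E_{21}$ we have $mm^T=\sigma+i\tau$, so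
$$B^\lambda=-\lambda^2\chi(\cos\vartheta\,\sigma-\sin\vartheta\,\tau)+O(\lambda),\qquad \partial_3B^\lambda=\lambda^3\chi(\sin\vartheta\,\sigma+\cos\vartheta\,\tau)+O(\lambda^2).$$
As $\sigma^2=\tau^2$ and $\tau\sigma=-\sigma\tau$,
$$\partial_3B^\lambda\,B^\lambda=-\lambda^5\chi^2(\sin\vartheta\,\sigma+\cos\vartheta\,\tau)(\cos\vartheta\,\sigma-\sin\vartheta\,\tau)+O(\lambda^4)=\lambda^5\chi^2\sigma\tau+O(\lambda^4),$$
with $\sigma\tau=E_{12}-E_{21}$. For $i\ne3$, $\partial_iB^\lambda=O(\lambda^2)$ and $B^\lambda=O(\lambda^2)$. So all $T^\lambda_{ijk}$ with distinct indices are $O(\lambda^4)$ except $T^\lambda_{312}=\lambda^5\int\chi^2+O(\lambda^4)$ and $T^\lambda_{321}=-\lambda^5\int\chi^2+O(\lambda^4)$. Since $\gamma_3\gamma_1\gamma_2=\gamma_1\gamma_2\gamma_3=-\gamma_3\gamma_2\gamma_1$, we get $\eta_\lambda=-\frac14\lambda^5\int\chi^2\cdot2\gamma_1\gamma_2\gamma_3+O(\lambda^4)$. $\square$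

## 9. A pointwise relation, and its transfer to nearby points

**Lemma 10.** Let $g\in\mathcal M$, $p\in M$, $e_1,e_2,e_3\in T_pM$ orthonormal and $\eta=\gamma(e_1)\gamma(e_2)\gamma(e_3)$, which is self-adjoint on $S_p$.

(a) For all $\varphi,\psi\in\operatorname{Ker}D$,
$$\langle\eta\varphi(p),\psi(p)\rangle=0.\tag{9}$$

(b) (*Transfer.*) Let $q\neq p$, $\varphi,\psi\in\operatorname{Ker}D$, and let $\mathfrak b$ be an $\mathbb R$-bilinear map on $S_q\times S_q$ into a finite-dimensional real vector space such that $\mathfrak b(\varphi_t(q),\psi_t(q))=0$ for small $t$ along all kernel paths with $q\notin\operatorname{supp}B$. Then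
$$\mathfrak b\big(G(q,p)\eta\varphi(p),\psi(q)\big)+\mathfrak b\big(\varphi(q),G(q,p)\eta\psi(p)\big)=0.\tag{10}$$

The use of (b) is this: a relation that holds at $q$ for *all* metrics in $\mathcal M$ may be differentiated with respect to a bump at $p$, and the result is a new relation.

**Step 1: plant the bump and estimate $P$ and $Q$.** Complete $e_1,e_2,e_3$ to an oriented orthonormal frame at $p$ (if $n=3$, change the sign of $e_3$ if necessary; this only changes the sign of $\eta$). In the coordinates and frames of Section 7 put $B_{ij}(x)=B^\lambda_{ij}(x/\delta)$ with $\delta$ small. Constants in $O(\cdot)$ may depend on $\lambda$. Since $\partial_jB_{ij}=0$, $e_j-\partial_j=O(|x|^2)\partial$ and $\partial B=O(\delta^{-1})$,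
$$\operatorname{div}_g(B_{ij}e_j)=e_j(B_{ij})+B_{ij}\operatorname{div}e_j=O(\delta).$$
So by (4), for every spinor $\xi$ smooth near $p$, $P\xi=O(1)$, supported in $|x|\le\delta$. By the bound on $G$, $D^{-1}P\varphi=O\big(\int_{d(y,p)\le\delta}d(x,y)^{1-n}dy\big)=O(\delta)$ on $\operatorname{supp}B$. Therefore
$$\int\langle D^{-1}P\varphi,P\xi\rangle=O(\delta^{n+1}).$$
By (4) again, $Q=-\frac1{4\delta}\sum'(\partial_iB^\lambda_{ja}B^\lambda_{ak})(x/\delta)\gamma_i\gamma_j\gamma_k+O(\delta)$ on $\operatorname{supp}B$. Replacing $\varphi,\xi$ by their values at $p$ costs a factor $O(\delta)$, so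
$$\int\langle Q\varphi,\xi\rangle\,dv=\delta^{n-1}\langle\eta_\lambda\varphi(p),\xi(p)\rangle+O(\delta^n).$$

**Step 2: part (a), from the last equation in (5).** Pairing it with $\psi$ and using the symmetry of $P$,
$$0=\int\langle Q\varphi,\psi\rangle-\int\langle D^{-1}P\varphi,P\psi\rangle=\delta^{n-1}\langle\eta_\lambda\varphi(p),\psi(p)\rangle+O(\delta^n).$$
Divide by $\delta^{n-1}$ and let $\delta\to0$; then divide by $\lambda^5$, let $\lambda\to\infty$ and use Lemma 9.

**Step 3: part (b), by computing $\varphi'(q)$ and $\varphi''(q)$.** Take $\delta$ so small that $q\notin\operatorname{supp}B$. Let $s\in S_q$ and $\xi=G(\cdot,q)s$, smooth near $p$. By (5) and $G(q,x)^*=G(x,q)$, $\langle\varphi'(q),s\rangle=-\int\langle P\varphi,\xi\rangle=O(\delta^n)$. From $\varphi''=-D^{-1}Q\varphi+D^{-1}PD^{-1}P\varphi$ and the symmetry of $P$ (only $\xi$ near $\operatorname{supp}B$ matters, so we may cut it off away from there),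
$$\langle\varphi''(q),s\rangle=-\int\langle Q\varphi,\xi\rangle+\int\langle D^{-1}P\varphi,P\xi\rangle=-\delta^{n-1}\langle G(q,p)\eta_\lambda\varphi(p),s\rangle+O(\delta^n),$$
since $\xi(p)=G(p,q)s$. The same holds for $\psi$. The $t^2$-coefficient of $\mathfrak b(\varphi_t(q),\psi_t(q))=0$ is
$$\mathfrak b(\varphi'',\psi)+\mathfrak b(\varphi',\psi')+\mathfrak b(\varphi,\psi'')=0\quad\text{at }q,$$
with middle term $O(\delta^{2n})$. Divide by $\delta^{n-1}$ and let $\delta\to0$; then divide by $\lambda^5$ and let $\lambda\to\infty$. Only Taylor coefficients at $t=0$ are used, so it does not matter that the admissible range of $t$ depends on $\delta$ and $\lambda$. $\square$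

For $n$ even, $\eta$ and $G(q,p)$ are odd, so $G(q,p)\eta$ preserves chirality.

For $n=3$ we are done already: $\eta=\pm1$, so (9) with $\psi=\varphi$ gives $\varphi=0$. For $n=7$, by contrast, the element $\mathrm{vol}$ has degree $7$, while (9) speaks of degree $3$ only. We have to raise the degree.

## 10. From degree 3 to all degrees 3 modulo 4

Let $\mathcal V\subset\operatorname{End}\Sigma$ be the complex vector space of all $R$ such that $\langle R\varphi(p),\psi(p)\rangle=0$ for **all** $g\in\mathcal M$, $p\in M$, $\varphi,\psi\in\operatorname{Ker}\mathcal D_{g,A}$ and all $\text{spin}^c$ frames identifying $S_p=\Sigma$. Write $e_I=\gamma_{i_1}\cdots\gamma_{i_r}$ for $I=\{i_1<\dots<i_r\}$.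

**Lemma 11.** $e_I\in\mathcal V$ whenever $|I|\equiv3\pmod4$.

**Step 1: the transfer operation on $\mathcal V$.** Let $R\in\mathcal V$, $0\neq y\in\mathbb R^n$, and let $\eta$ be a product of three orthonormal vectors. We claim $R\gamma(y)\eta-\eta\gamma(y)R\in\mathcal V$. Given $g\in\mathcal M$, $p$ and a frame at $p$, extend the frame radially parallel and put $q=\exp_p(ry)$, $r>0$ small. Along kernel paths with $q\notin\operatorname{supp}B$ we have $g_t\in\mathcal M$, and nothing changes near $q$; so $\langle R\varphi_t(q),\psi_t(q)\rangle=0$. By Lemma 10(b) with $\mathfrak b(u,v)=\langle Ru,v\rangle$,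
$$\langle RG(q,p)\eta\varphi(p),\psi(q)\rangle+\langle R\varphi(q),G(q,p)\eta\psi(p)\rangle=0.$$
Multiply by $r^{n-1}$, let $r\to0$ and use (7): $\langle R\gamma(y)\eta\varphi,\psi\rangle+\langle R\varphi,\gamma(y)\eta\psi\rangle=0$ at $p$. Since $(\gamma(y)\eta)^*=-\eta\gamma(y)$, the claim follows.

**Step 2: induction on $|I|$.** For $|I|=3$ the assertion is Lemma 10(a). Let $e_I\in\mathcal V$ with $|I|\equiv3\pmod 4$, let $j,a,b,c\notin I$ be distinct and $\eta=\gamma_a\gamma_b\gamma_c$. The reversal anti-automorphism multiplies monomials of degree $r$ in distinct $\gamma$'s by $(-1)^{r(r-1)/2}$, which is $-1$ for $r\equiv3\pmod 4$. Applied to $e_I\gamma_j\eta$, of degree $\equiv3$, it gives $-e_I\gamma_j\eta$ on the one hand and $(-\eta)\gamma_j(-e_I)=\eta\gamma_je_I$ on the other. So $e_I\gamma_j\eta-\eta\gamma_je_I=2e_I\gamma_j\eta$, and this lies in $\mathcal V$ by Step 1. Up to sign this is every monomial of degree $|I|+4$. $\square$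

Let $\mathcal U=\operatorname{span}_{\mathbb C}\{e_I:|I|\equiv3\ (4)\}\subset\mathbb Cl_n$ and let $\tau$ now denote the reversal. Since $\tau=+1$ on degrees $\equiv1$ and $-1$ on degrees $\equiv3\pmod 4$, $\mathcal U$ is the $(-1)$-eigenspace of $\tau$ on odd elements. It acts on $\Sigma$ by elements of $\mathcal V$.

**Lemma 12.**

(a) If $n\equiv3\pmod4$, $\mathcal U$ contains $\mathrm{vol}$, which acts on $\Sigma$ as a nonzero scalar.

(b) If $n\equiv0\pmod 4$, $\mathcal U|_{\Sigma^+}=\operatorname{Hom}(\Sigma^+,\Sigma^-)$.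

(c) If $n\equiv1,2\pmod4$ ($n\geq1$), there is a nondegenerate bilinear form $\theta$ on $\Sigma$ with $\theta(\gamma_iu,v)=\theta(u,\gamma_iv)$, unique up to scale. It is $\mathrm{Spin}(n)$-invariant, and $\theta(u,v)=\varsigma\theta(v,u)$ with $\varsigma=\pm1$. For $n\equiv2\pmod 4$ it vanishes on $\Sigma^\pm\times\Sigma^\pm$ and pairs $\Sigma^+$ with $\Sigma^-$. Let $\Sigma_0=\Sigma$ for $n\equiv1\pmod 4$ and $\Sigma_0=\Sigma^+$ for $n\equiv2\pmod 4$. The forms $\theta(R\,\cdot,\cdot)$ on $\Sigma_0$, $R\in\mathcal U$, are exactly all forms $s$ with $s(v,u)=-\varsigma s(u,v)$. For $n\ge5$ these are all skew forms if $n\equiv1,2\pmod 8$ and all symmetric forms if $n\equiv5,6\pmod 8$.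

**Step 1: (a) and (b).** (a) is clear. For (b), $\mathrm{vol}$ is a nonzero scalar on $\Sigma^+$, and $e_I\mathrm{vol}=\pm e_{I^c}$. As $|I|\equiv3$ if and only if $|I^c|\equiv1\pmod 4$, $\mathcal U|_{\Sigma^+}$ contains the restrictions of all odd monomials.

**Step 2: the form $\theta$.** The reversal descends to $\operatorname{End}\Sigma$: for $n$ even $\mathbb Cl_n\cong\operatorname{End}\Sigma$; for $n\equiv1\pmod 4$ the kernel of $\mathbb Cl_n\to\operatorname{End}\Sigma$ is generated by $\mathrm{vol}-c$ for a scalar $c$, and $\tau(\mathrm{vol})=\mathrm{vol}$. Take any nondegenerate bilinear form $\theta_0$ on $\Sigma$ with adjoint $x\mapsto x^\#$. Then $x^\#\mapsto\tau(x)$ is an automorphism of $\operatorname{End}\Sigma$, hence inner: $\tau(x)=ax^\#a^{-1}$. With $\theta(u,v)=\theta_0(u,a^{-1}v)$ we get $\theta(xu,v)=\theta_0(u,x^\#a^{-1}v)=\theta_0(u,a^{-1}\tau(x)v)=\theta(u,\tau(x)v)$. If $\theta(u,Cv)$ is another such form, then $C$ commutes with all $\tau(x)$, so it is a scalar. As $\tau^2=1$, $\theta(v,u)$ has the same property,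 so $\theta(u,v)=\varsigma\theta(v,u)$ with $\varsigma^2=1$. For a product $x$ of an even number of unit vectors $\tau(x)x=1$, so $\theta(xu,xv)=\theta(u,v)$. For $n\equiv2\pmod 4$, $\tau(\mathrm{vol})=-\mathrm{vol}$, so $\theta(\mathrm{vol}\,u,v)=-\theta(u,\mathrm{vol}\,v)$ and $\theta=0$ on $\Sigma^\pm\times\Sigma^\pm$.

**Step 3: which forms $\mathcal U$ gives.** For $n\equiv1\pmod 4$ the odd part of $\mathbb Cl_n$ is $\mathrm{vol}$ times the even part, and $\mathrm{vol}$ acts as a scalar; so the odd part maps isomorphically onto $\operatorname{End}\Sigma$. For $n\equiv2\pmod 4$ the odd part maps onto $\operatorname{Hom}(\Sigma^+,\Sigma^-)$; this map is surjective but not injective, since the dimensions are $2^{n-1}$ and $2^{n-2}$. In both cases the forms $s_R(u,v)=\theta(Ru,v)$, $R$ odd, are all bilinear forms on $\Sigma_0$. If $\tau(R)=\pm R$, then $s_R(v,u)=\theta(v,\tau(R)u)=\pm\theta(v,Ru)=\pm\varsigma\,s_R(u,v)$. Let $s$ have symmetry $-\varsigma$. Write $s=s_{R_+}+s_{R_-}$ with $\tau(R_\pm)=\pm R_\pm$. Then $s-s_{R_-}=s_{R_+}$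 has both symmetries, so it is zero, and $s=s_{R_-}$ with $R_-\in\mathcal U$.

**Step 4: the sign, by counting ($n\ge5$).** The number of $I$ with $|I|\equiv3\pmod 4$ is, by the fourth roots of unity,
$$N_3=\tfrac14\big(2^n+i(1+i)^n-i(1-i)^n\big)=\tfrac14\big(2^n-2\cdot2^{n/2}\sin\tfrac{n\pi}4\big).$$
For $n\equiv1\pmod 4$ the space of forms given by $\mathcal U$ has dimension $N_3$, by the injectivity in Step 3. For $n\equiv2\pmod 4$, $e_I|_{\Sigma^+}$ and $e_{I^c}|_{\Sigma^+}$ are proportional, and $|I|\equiv3$ if and only if $|I^c|\equiv3\pmod 4$. Choosing one set from each pair $\{I,I^c\}$ of odd sets gives $2^{n-2}$ elements which span $\operatorname{Hom}(\Sigma^+,\Sigma^-)$, of dimension $2^{n-2}$; so they are a basis, and $\mathcal U$ gives dimension $N_3/2$. Let $N=\dim\Sigma_0$, i.e. $N=2^{(n-1)/2}$, resp. $N=2^{n/2-1}$. For $n\equiv1,5\pmod 8$, $\sin\frac{n\pi}4=\pm\frac{\sqrt2}2$ and $N_3=\frac14(2^n\mp2^{(n+1)/2})=\frac12N(N\mp1)$. For $n\equiv2,6\pmod 8$, $\sin\frac{n\pi}4=\pm1$ and $\frac12N_3=\frac18(2^n\mp2\cdot2^{n/2})=\frac12N(N\mp1)$.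 Since $N>1$, the dimensions $\frac12N(N-1)$ and $\frac12N(N+1)$ differ, so the forms are the skew ones for $n\equiv1,2$ and the symmetric ones for $n\equiv5,6\pmod 8$. $\square$

For example, for $n=5$ we have $N=4$ and $N_3=\binom53=10=\frac12\cdot4\cdot5$: all symmetric forms. For $n=9$ we have $N=16$ and $N_3=\binom93+\binom97=84+36=120=\frac12\cdot16\cdot15$: all skew forms.

For $n\equiv1,2\pmod 4$ define the antilinear bijection $\psi\mapsto\hat\psi$, from $\Sigma$ to $\Sigma$ ($n\equiv1$), resp. from $\Sigma^-$ to $\Sigma^+$ ($n\equiv2$), by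
$$\langle w,\psi\rangle=\theta(w,\hat\psi).\tag{11}$$

**Proposition 13.** Part 3 of Theorem 1 holds for $n\ge3$, $n\not\equiv1,2\pmod 8$. If $n\equiv1,2\pmod 8$, $n\geq9$, then for all $g\in\mathcal M$, $p\in M$ and $\varphi,\psi\in\operatorname{Ker}D$ ($\varphi\in\operatorname{Ker}D^+$, $\psi\in\operatorname{Ker}D^-$ if $n\equiv2$),
$$\varphi(p)\wedge\hat\psi(p)=0.\tag{12}$$

*Proof.* By Lemma 11, $\langle R\varphi(p),\psi(p)\rangle=0$ for $R\in\mathcal U$. For $n\equiv1,2\pmod 4$ this reads $\theta(R\varphi(p),\hat\psi(p))=0$. We go through Lemma 12.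

For $n\equiv3\pmod 4$: $\langle\varphi(p),\psi(p)\rangle=0$ for all $p$; with $\psi=\varphi$ we get $\varphi=0$, so $k=0$.

For $n\equiv5\pmod 8$: $s(\varphi(p),\hat\psi(p))=0$ for all symmetric $s$. If both entries were nonzero, choose a linear functional $\ell$ nonzero on both; then $s=\ell\otimes\ell$ is a contradiction. So $\varphi(p)=0$ or $\psi(p)=0$, and $\psi=\varphi$ gives $\varphi=0$. So $k=0$.

For $n\equiv0,4,6\pmod 8$, with $\varphi\in\operatorname{Ker}D^+$ and $\psi\in\operatorname{Ker}D^-$: for every $p$, $\varphi(p)=0$ or $\psi(p)=0$ (by (b), resp. by the argument just given). If neither spinor vanished identically, $M$ would be the union of two closed nowhere dense sets by (UC), which is impossible. So $h^+=0$ or $h^-=0$, and $k=|\operatorname{ind}|$.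

For $n\equiv1,2\pmod 8$: $s(\varphi(p),\hat\psi(p))=0$ for all skew $s$, which is (12). $\square$

In dimensions $1,2\pmod 8$ the skew forms say nothing about a vector and its multiples, so (12) does not force $\varphi=0$. The examples in Section 13 show that nothing could. But (12) says that the kernel, evaluated at a point, is at most a line. We now show that this makes the kernel itself at most a line.

## 11. At most one harmonic spinor when $n\equiv1,2\pmod 8$, $n\ge9$

**Lemma 14.** If $n\ge5$, there is no $u\neq0$ in $\Sigma$ ($n$ odd) or in $\Sigma^\pm$ ($n$ even) with $\gamma(y)\eta u\in\mathbb Cu$ for all $y$ and all products $\eta$ of three orthonormal vectors.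

*Proof.* Take $y=e_l$, $\eta=\gamma_l\gamma_i\gamma_j$ with $l,i,j$ distinct. Then $\gamma(y)\eta=-\gamma_i\gamma_j$, so $\gamma_i\gamma_ju\in\mathbb Cu$ for all $i\ne j$. So $\mathbb Cu$ is invariant under the even part of the Clifford algebra, which contradicts irreducibility of the module, of dimension $\geq2$. $\square$

**Proposition 15.** Let $n\equiv1,2\pmod8$, $n\ge9$, $g\in\mathcal M$. If $n\equiv1$, then $h^0\le1$. If $n\equiv2$ and $h^+,h^-\ge1$, then $h^+=h^-=1$. Consequently parts 1 and 3 of Theorem 1 hold in these dimensions.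

Let $K=\operatorname{Ker}D$ for $n\equiv1$, and $K=\operatorname{Ker}D^+$ or $K=\operatorname{Ker}D^-$ for $n\equiv2$. For $n\equiv2$ the hypothesis $h^\pm\ge1$ then holds on all of $\mathcal M$, where $h^\pm$ is constant.

**Step 1: for every metric in $\mathcal M$ and all $\varphi_1,\varphi_2\in K$, $\varphi_1\wedge\varphi_2\equiv0$.** Let $K_p=\{\varphi(p):\varphi\in K\}$. For $n\equiv1$: if some $\psi\in K$ has $\psi(p)\ne0$, then (12) gives $K_p\subset\mathbb C\hat\psi(p)$. So $\dim K_p\le1$ for all $p$. For $n\equiv2$ and $K=\operatorname{Ker}D^+$: fix $0\neq\psi\in\operatorname{Ker}D^-$; then $K_p\subset\mathbb C\hat\psi(p)$ off the zero set of $\psi$, which is nowhere dense. For $K=\operatorname{Ker}D^-$: fix $0\ne\varphi\in\operatorname{Ker}D^+$; the hats of elements of $K_p$ lie in $\mathbb C\varphi(p)$ off the zero set of $\varphi$. In both cases $\varphi_1\wedge\varphi_2=0$ on a dense set, and by continuity everywhere.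

**Step 2: a point where the ratio of two kernel elements varies.** Suppose $\varphi_1,\varphi_2\in K$ are linearly independent. On the nonempty open set $\{\varphi_1\neq0\}$ we have $\varphi_2=f\varphi_1$, $f=\langle\varphi_2,\varphi_1\rangle/|\varphi_1|^2$ smooth and complex valued. If $f$ were constant, equal to $c$, on a nonempty open set, then $\varphi_2=c\varphi_1$ by (UC). So there is $p$ with $\varphi_1(p)\ne0$ and $df_p\ne0$.

**Step 3: perturb at $p$, observe at $q$.** Let $\eta$ be as in Lemma 10, $df_p(y)\neq0$ and $q=\exp_p(ry)$ with $r>0$ small, so that $f(q)\ne f(p)$. By Step 1 for $g_t\in\mathcal M$, $\varphi_{1,t}(q)\wedge\varphi_{2,t}(q)=0$ along kernel paths with $q\notin\operatorname{supp}B$. Lemma 10(b) with $\mathfrak b(u,v)=u\wedge v$ gives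
$$0=G(q,p)\eta\varphi_1(p)\wedge f(q)\varphi_1(q)+\varphi_1(q)\wedge f(p)G(q,p)\eta\varphi_1(p)=(f(p)-f(q))\,\varphi_1(q)\wedge G(q,p)\eta\varphi_1(p).$$
Divide by $f(p)-f(q)$, multiply by $r^{n-1}$ and let $r\to0$: by (7), $\varphi_1(p)\wedge\gamma(y)\eta\varphi_1(p)=0$. The vectors $y$ with $df_p(y)\neq0$ are dense, being the complement of a proper real subspace. So this holds for all $y$ and all $\eta$, which contradicts Lemma 14. Hence $\dim K\le1$.

**Step 4: conclude.** For $n\equiv1\pmod 8$: $k\le1$. For $n\equiv2\pmod 8$: either $h^+h^-=0$, so $h^0=|\operatorname{ind}|$, or $h^\pm=1$ and $\operatorname{ind}=0$. $\square$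

Together with the circle (Section 2), Proposition 7 and Proposition 13, parts 1 and 3 of Theorem 1 are proved in all dimensions.

## 12. The value 1 forces trivial holonomy of $A$

**Proposition 16.** Part 2 of Theorem 1 holds.

For $n=1$ this is in Section 2. If $A$ has trivial holonomy, Lemma 2 together with part 1 shows that the generic value is the mod 2 index. It remains to show the following, for $n\equiv1,2\pmod 8$, $n\ge2$: if the generic value is $1$ (with $\operatorname{ind}=0$ if $n\equiv2$), then $A$ has trivial holonomy. Lemma 2 then says that the mod 2 index is the generic value $1$. Let $g\in\mathcal M$. The plan is to read off a parallel section of $L^{-1}$ from the ratio of $\hat\psi$ and $\varphi$.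

**Step 1: the hat map on the bundle.** The form $\theta$ of Lemma 12(c) is $\mathrm{Spin}(n)$-invariant and $\theta(zu,zv)=z^2\theta(u,v)$, so it defines a bilinear form $S\otimes S\to L$. It is parallel: in (1) the terms with $\gamma_j\gamma_k$, $j\neq k$, cancel because $\theta(\gamma_j\gamma_ku,v)=\theta(u,\gamma_k\gamma_jv)=-\theta(u,\gamma_j\gamma_kv)$, and $\frac12A+\frac12A=A$. So (11), now on all of $S$, defines a parallel antilinear map $S\to S\otimes L^{-1}$, exchanging chiralities if $n\equiv2$. From
$$\theta(w,\widehat{\gamma_i\psi})=\langle w,\gamma_i\psi\rangle=-\langle\gamma_iw,\psi\rangle=-\theta(\gamma_iw,\hat\psi)=-\theta(w,\gamma_i\hat\psi)$$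
we get $\widehat{\gamma_i\psi}=-\gamma_i\hat\psi$. The Hermitian inner product $(u,v)\mapsto\langle\hat v,\hat u\rangle$ on $\Sigma$ is therefore invariant under the finite group generated by the unitary $\gamma_i$, which acts irreducibly. By Schur's lemma it is a constant multiple of $\langle u,v\rangle$. So $|\hat u|=\mathrm{const}\cdot|u|$ with a positive constant.

Let $\hat D$ be the Dirac operator on $S\otimes L^{-1}$. This is the spinor bundle of the $\text{spin}^c$-structure twisted by $L^{-1}$, with determinant bundle $L^{-1}$ and connection $-A$. Then $\widehat{D\psi}=\widehat{\gamma_i\nabla_i\psi}=-\hat D\hat\psi$. As the hat is antiunitary up to scale, it maps kernels to kernels and orthogonal complements to orthogonal complements, so $\widehat{D^{-1}\psi}=-\hat D^{-1}\hat\psi$, and for the kernels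
$$\widehat{D\psi}=-\hat D\hat\psi,\qquad \widehat{G(q,p)w}=-\hat G(q,p)\hat w.\tag{13}$$
For $n\ge3$, (7) holds for $\hat G$ too.

**Step 2: the section $f$.** Let $\varphi$ span $\operatorname{Ker}D$ and put $\psi=\varphi$ ($n\equiv1$), or let $\varphi,\psi$ span $\operatorname{Ker}D^+,\operatorname{Ker}D^-$ ($n\equiv2$). By (12), resp. trivially for $n=2$ where $S^+$ is a line bundle, on $\{\varphi\ne0\}$
$$\hat\psi=\varphi\otimes f,\qquad f\text{ a smooth section of }L^{-1}.\tag{14}$$
We claim that $\nabla f=0$ on $\{\varphi\neq0\}$. There are three cases.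

**Step 3: the claim for $n\equiv1\pmod 8$, $n\ge9$.** By Step 1 $|\hat\varphi|=\mathrm{const}\cdot|\varphi|$, so $|f|$ is a nonzero constant and $\nabla f=i\alpha f$ with a real 1-form $\alpha$. By (13), $0=\hat D\hat\varphi=D\varphi\otimes f+\gamma_i\varphi\otimes\nabla_if=i\,\gamma(\alpha)\varphi\otimes f$. So $\gamma(\alpha)\varphi=0$, hence $|\alpha|^2\varphi=0$, and $\alpha=0$ where $\varphi\neq0$.

**Step 4: the claim for $n=2$.** For $u$ spanning $\Sigma^+$, $\gamma_iu$ spans $\Sigma^-$, so $\theta(\gamma_iu,u)\ne0$. Then $\theta(\gamma_iu,u)=\theta(u,\gamma_iu)=\varsigma\theta(\gamma_iu,u)$ forces $\varsigma=1$, and hence $\theta(\gamma_iv,u)=\theta(v,\gamma_iu)=\theta(\gamma_iu,v)$ for all $u,v$. Insert (14) in (6), using $\widehat{\nabla_j\psi}=\nabla_j\hat\psi=\nabla_j\varphi\otimes f+\varphi\otimes\nabla_jf$: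
$$T_{ij}(\varphi,\psi)=\theta(\gamma_i\nabla_j\varphi,\varphi)f-\theta(\gamma_i\varphi,\nabla_j\varphi)f-\theta(\gamma_i\varphi,\varphi)\nabla_jf=-\theta(\gamma_i\varphi,\varphi)\nabla_jf .$$
By (6) the symmetric product of $\nabla f$ with the covector $\theta(\gamma(\cdot)\varphi,\varphi)$, which is nonzero where $\varphi\neq0$, vanishes. So $\nabla f=0$.

**Step 5: the claim for $n\equiv2\pmod 8$, $n\ge10$.** Suppose $\varphi(p)\ne0$ and $\nabla f(p)\neq0$. By (12) for $g_t\in\mathcal M$, $\varphi_t(q)\wedge\hat\psi_t(q)=0$ along kernel paths with $q\notin\operatorname{supp}B$ (the hat at $q$ does not change). So Lemma 10(b) applies to the $\mathbb R$-bilinear map $\mathfrak b(u,v)=u^+\wedge\widehat{v^-}$, where $u^+,v^-$ are the components in $S_q^\pm$. As $\widehat{\eta\psi}=-\eta\hat\psi$, (13) gives $\widehat{G(q,p)\eta\psi(p)}=\hat G(q,p)\eta\hat\psi(p)$. With (14), for $q$ near $p$,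
$$G(q,p)\eta\varphi(p)\wedge\varphi(q)f(q)+\varphi(q)\wedge\hat G(q,p)\eta\varphi(p)f(p)=0.$$
Trivialize $L^{-1}$ radially from $p$ by a parallel unit frame; let $|y|=1$, $q=\exp_p(ry)$. Both $G$ and $\hat G$ equal $G_0(ry)+O(r^{3-n})$ by (7), so
$$(f(p)-f(q))\,\varphi(q)\wedge G_0(ry)\eta\varphi(p)=O(r^{3-n}).$$
Here $f(q)-f(p)=r\nabla_yf(p)+O(r^2)$ and $G_0(ry)=-r^{1-n}\gamma(y)/\omega$. Divide by $r^{2-n}$ and let $r\to0$: $\nabla_yf(p)\;\varphi(p)\wedge\gamma(y)\eta\varphi(p)=0$. Since $\nabla_yf(p)\neq0$ for a dense set of unit vectors $y$, we get $\gamma(y)\eta\varphi(p)\in\mathbb C\varphi(p)$ for all $y$ and $\eta$. This contradicts Lemma 14, so the claim is proved.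

**Step 6: extend $f$ across the zeros of $\varphi$.** Let $Z$ be the zero set of $\varphi$; $M\setminus Z$ is open and dense. On it $f$ is parallel, so $|f|$ is locally constant. By (UC) for $\psi$, $f$ vanishes on no nonempty open set. So $f$ is nowhere zero on $M\setminus Z$, the curvature of $L^{-1}$ vanishes there, and by continuity it vanishes on $M$. Let $U$ be a coordinate ball and $s_U$ a parallel frame of $L^{-1}|_U$. On some nonempty connected open subset of $U\setminus Z$, $f=c\,s_U$ with a constant $c\ne0$, and there $\hat\psi-c\,\varphi\otimes s_U$ vanishes. On all of $U$, since $s_U$ is parallel,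
$$\hat D(\hat\psi-c\,\varphi\otimes s_U)=-\widehat{D\psi}-c\,D\varphi\otimes s_U=0.$$
So $\hat\psi=c\,\varphi\otimes s_U$ on $U$ by (UC), and $f=c\,s_U$ on $U\setminus Z$. Thus $f$ extends to a nonvanishing parallel section over $U$. The extension is unique, because $U\setminus Z$ is dense in $U$; so the extensions agree on overlaps and form a global nonvanishing parallel section of $L^{-1}$. Hence $A$ has trivial holonomy. This proves Proposition 16 and completes the proof of Theorem 1. $\square$

## 13. Products with $S^1$ and $T^2$, and metrics changed only on an open set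

**The value 1 occurs in every dimension $1,2\pmod 8$.** Let $B$ be a closed connected spin 8-manifold with $\hat A(B)=1$, $m\ge0$, $X=B^m$ (a point if $m=0$), and let $S^1,T^2$ be flat with the non-bounding (Lie group) spin structure, for which spinors are periodic functions in the parallel frame. Take product metrics and let $\varepsilon$ be the grading operator of $S_X$.

On $X\times S^1$ the spinor bundle is the pullback of $S_X$, and $D=D_X+c\,\varepsilon\,\partial_\theta$ with $c=\pm i$. Since $D_X$ anticommutes with $\varepsilon$, $D^2=D_X^2-\partial_\theta^2$. So harmonic spinors are constant along $S^1$ and $h^0=\dim\operatorname{Ker}D_X$. On $X\times T^2$ it is $S_X\otimes\Sigma_2$ with $\Sigma_2=\Sigma_2^+\oplus\Sigma_2^-$ the two-dimensional module, and $D=D_X\otimes1+\varepsilon\otimes\gamma_a\partial_a$, $D^2=D_X^2-\partial_1^2-\partial_2^2$. So $\operatorname{Ker}D=\operatorname{Ker}D_X\otimes\Sigma_2$ and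
$$\operatorname{Ker}D^+=\operatorname{Ker}D_X^+\otimes\Sigma_2^+\ \oplus\ \operatorname{Ker}D_X^-\otimes\Sigma_2^- .$$
For $m\ge1$ both numbers $h^0$, $h^+$ are $\dim\operatorname{Ker}D_X^++\dim\operatorname{Ker}D_X^-\equiv\operatorname{Index}D_X^+=\hat A(B)^m=1\pmod2$. For $m=0$ both are $1$. So the mod 2 index is $1$, and by part 2 of Theorem 1 the generic value is $1$.

**Proposition 17 (local version).** Fix a metric $g_0$ and a nonempty open $\Omega\subset M$. Among the metrics equal to $g_0$ off $\Omega$, an open dense subset satisfies: $h^0=0$ if $n\equiv3,5,7\pmod 8$; $h^0\le1$ if $n\equiv1\pmod 8$; and for $n$ even $h^0=|\operatorname{ind}|$ or, only if $n\equiv2\pmod 8$ and $\operatorname{ind}=0$, possibly $h^+=h^-=1$.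

*Proof.* For $n=1$ the statement is contained in Section 2. Let $n\geq2$. Define $k$ and $\mathcal M$ within this class of metrics. Segments between two such metrics stay in the class, so the proof of Proposition 4 applies. If $\operatorname{supp}B\subset\Omega$, the metrics $g_t$ lie in the class, so Lemma 6 applies to such $B$.

Therefore (6) holds on $\Omega$, and Lemma 10 holds for $p,q\in\Omega$ (take $\delta$ small). In Lemma 11 restrict $p$ to $\Omega$ in the definition of $\mathcal V$; the points $q=\exp_p(ry)$ lie in $\Omega$ for small $r$. So (12), and the pointwise relations in the proof of Proposition 13, hold for $p\in\Omega$.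

The conclusions follow as before, with (UC) passing from $\Omega$ to $M$. A harmonic spinor which vanishes on $\Omega$ vanishes on $M$; this settles $n\equiv3,5,7$. For $n\equiv0,4,6$, if $\varphi$ and $\psi$ were both nonzero, their zero sets in $\Omega$ would be closed, nowhere dense and cover $\Omega$. In Propositions 7 and 15 the set $\{\varphi_1\ne0\}\cap\Omega$ is nonempty; the function $f$ cannot be constant on a nonempty open subset of it when $\varphi_1,\varphi_2$ are linearly independent; and the arguments there take place at points $p,q$ of $\Omega$. $\square$
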